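\title{Valuedness equals ambiguity for visibly pushdown transducers}

\begin{abstract}
We prove that for every $k\ge 1$, every $k$-valued visibly pushdown transducer is equivalent to a $k$-ambiguous one, and to a union of $k$ unambiguous ones. In particular it is equivalent to a $k$-ambiguous visibly pushdown transducer with look-ahead. The proof embeds the output monoid in a matrix monoid and uses irreducible components of Zariski closures to certify, with finitely many states and a visible stack, that two of any $k+1$ runs on the same input have the same output. One then keeps only the runs that are lexicographically minimal with respect to this certificate. The construction is effective and extends to outputs in any monoid of matrices over a field. The bound $k$ cannot be replaced by the exact number of outputs of each input.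
\end{abstract}

\section{Introduction}\label{sec:intro}

A nondeterministic transducer may have several accepting runs on an input word, and each of them writes an output word. Two numbers are thus attached to an input: the number of its outputs and the number of its accepting runs. A transducer, or the input--output relation that it defines, is \emph{$k$-valued} if every input has at most $k$ outputs, and \emph{functional} if it is $1$-valued. A transducer is \emph{$k$-ambiguous} if every input has at most $k$ accepting runs, and \emph{unambiguous} if it is $1$-ambiguous. Valuedness is a property of the relation and ambiguity is a property of the machine. A $k$-ambiguous transducer is $k$-valued, but a $2$-valued transducer may have exponentially many accepting runs (Example~\ref{ex:modes}). It is natural to ask whether the machine can always be rebuilt so that its ambiguity drops to the valuedness of the relation. It cannot drop further: if some input has exactly $k$ outputs, then every transducer for the relation has at least $k$ accepting runs on that input.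

We study this for visibly pushdown transducers (VPT). They read well-nested words, in which call symbols and return symbols are matched like brackets, and the input dictates the use of the stack: a call pushes one symbol and a return pops one. A VPT with look-ahead ($\mathrm{VPT}_{\mathrm{la}}$) may in addition, when it reads a call, test the well-nested word that begins there for membership in a visibly pushdown language (VPL). The definitions are in Section~\ref{sec:prelim}. The following question is posed in \cite{lookahead}.

\begin{quote}
Is it true, for every $k\ge1$, that every $k$-valued VPT is equivalent to (that is, defines the same relation as) some $k$-ambiguous $\mathrm{VPT}_{\mathrm{la}}$?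
\end{quote}

For $k=1$ it is known that every functional VPT has an equivalent unambiguous VPT. The reason can be put in one sentence: all accepting runs on an input have the same output, so it suffices to keep one of them, say the lexicographically least, and this choice never looks at outputs. For $k\ge2$ one has to keep at least one run for each output. The obvious way is to discard a run when a smaller run has the same output, but the outputs of two runs can agree for a reason of counting, which neither a visible stack nor a look-ahead can detect. Indeed, we shall see that keeping exactly one run per output is impossible already for $k=2$ (Proposition~\ref{prop:pointwise}). One might therefore guess that the answer is negative. It is positive, and look-ahead is not even needed.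

\begin{theorem}\label{thm:main}
Let $k\ge1$ and let $R$ be a transduction defined by a VPT. The following are equivalent:
\begin{enumerate}
\item[(1)] $R$ is $k$-valued;
\item[(2)] $R$ is defined by a $k$-ambiguous VPT;
\item[(3)] $R$ is defined by a $k$-ambiguous $\mathrm{VPT}_{\mathrm{la}}$;
\item[(4)] $R$ is a union of $k$ transductions of unambiguous VPTs;
\item[(5)] $R$ is a union of $k$ transductions of deterministic $\mathrm{VPT}_{\mathrm{la}}$.
\end{enumerate}
Consequently $k$-valued VPTs, $k$-ambiguous VPTs and $k$-ambiguous $\mathrm{VPT}_{\mathrm{la}}$ define the same transductions.
\end{theorem}

The proof has two parts. The first (Section~\ref{sec:select}) observes that one need not recognize all pairs of runs with equal output. It is enough to recognize some of them, provided that any $k+1$ runs on the same input contain a recognized pair. The second part (Section~\ref{sec:cover}) produces such a family of pairs. Once outputs are encoded as matrices, ``runs $i$ and $j$ have the same output'' is a system of polynomial equations, and the following theorem applies. In it $\mathrm{WN}(\Gamma)$ is the set of well-nested words over $\Gamma$, and a set is Zariski closed if it is the common zero set of a set of polynomials.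

\begin{theorem}[regular covering]\label{thm:cover}
Let $L\subseteq\mathrm{WN}(\Gamma)$ be a VPL, let $K$ be a field, let $X=\mathrm{Mat}_d(K)^n$ with componentwise multiplication and the Zariski topology of $K^{d^2n}$, and let $\Phi\colon\Gamma^*\to X$ be a monoid morphism. Let $Z_1,\dots,Z_m\subseteq X$ be closed sets with $\Phi(L)\subseteq Z_1\cup\dots\cup Z_m$. Then there are VPLs $L_1,\dots,L_m$ with $L=L_1\cup\dots\cup L_m$ and $\Phi(L_j)\subseteq Z_j$ for all $j$.
\end{theorem}

Section~\ref{sec:main} combines the two parts. Section~\ref{sec:ext} treats other output monoids and effectiveness.

\section{Nested words, automata and transducers}\label{sec:prelim}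

\subsection{Well-nested words}
All input alphabets are finite and split into \emph{calls} and \emph{returns}: $\Gamma=\Gamma_c\uplus\Gamma_r$. The set $\mathrm{WN}(\Gamma)$ of \emph{well-nested words} is the smallest set of words that contains the empty word $\varepsilon$, is closed under concatenation, and contains $xwy$ whenever it contains $w$ and $x\in\Gamma_c$, $y\in\Gamma_r$. Equivalently, if the \emph{height} of a word is its number of calls minus its number of returns, then $u$ is well-nested if and only if it has height $0$ and all its prefixes have height at least $0$. Every call in a well-nested word is \emph{matched} with a later return, namely the first one that restores the height before the call. Every nonempty $u\in\mathrm{WN}(\Gamma)$ can be written uniquely as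
\begin{equation}\label{eq:decomp}
u=v\,x\,u'\,y,\qquad v,u'\in\mathrm{WN}(\Gamma),\quad x\in\Gamma_c,\quad y\in\Gamma_r;
\end{equation}
here $y$ is the last letter of $u$ and $x$ is the call matched with it.

\subsection{Automata}
A \emph{visibly pushdown automaton} (VPA) over $\Gamma$ has a finite set $Q$ of states, sets $I,F\subseteq Q$ of initial and final states, a finite stack alphabet, \emph{call transitions} $(q,x,q',\gamma)$ that read $x\in\Gamma_c$, go from $q$ to $q'$ and push $\gamma$, and \emph{return transitions} $(q,y,\gamma,q')$ that read $y\in\Gamma_r$, pop $\gamma$ and go from $q$ to $q'$. A \emph{run} on a well-nested word $u$ consists of a start state and a sequence of transitions, one for each letter of $u$ and reading that letter, such that each transition begins in the state reached so far and the symbol popped at each return is the symbol pushed at the matching call. This is the usual notion of a run that starts and ends with empty stack. It makes the following decomposition immediate: a run on $u=vxu'y$ from $p$ to $q''$ consists of a run on $v$ from $p$ to some $q$, a call transition $(q,x,p',\gamma)$, a run on $u'$ from $p'$ to some $q'$, and a return transition $(q',y,\gamma,q'')$. A run is \emph{accepting} if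 it goes from $I$ to $F$. A \emph{VPL} is a subset of $\mathrm{WN}(\Gamma)$ that is the set of words with an accepting run in some VPA. For a VPA $A$ and a state $p$, $L(A,p)$ is the set of well-nested words with a run from $p$ to a final state. A VPA is \emph{deterministic} if it has one initial state, at most one call transition for each source and letter, and at most one return transition for each source, letter and popped symbol. It then has at most one accepting run on each word.

A \emph{renaming} is a map $\pi\colon\Gamma\to\Gamma'$ that sends calls to calls and returns to returns, applied to words letter by letter. We use four facts, of which the first two are from \cite{AM}.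
\begin{enumerate}
\item[(V1)] VPLs are closed under union, intersection, difference, and images under renamings.
\item[(V2)] Every VPL is accepted by a deterministic VPA.
\item[(V3)] If $N\subseteq\mathrm{WN}(\Gamma')$ is a VPL and $\pi\colon\Gamma\to\Gamma'$ is a renaming, then $\pi^{-1}(N)$ is a VPL. (On a letter $x$, use the transitions that a VPA for $N$ has on $\pi(x)$.)
\item[(V4)] If $N\subseteq\Gamma^*$ is regular, then $N\cap\mathrm{WN}(\Gamma)$ is a VPL. (Simulate a finite automaton for $N$, with a single stack symbol.)
\end{enumerate}

\subsection{Transducers}
Fix an input alphabet $\Sigma=\Sigma_c\uplus\Sigma_r$ and a finite output alphabet $\Delta$. A \emph{VPT} is a VPA over $\Sigma$ whose finitely many transitions also carry an output word $w\in\Delta^*$; we write them $(q,c,q',\gamma,w)$ and $(q,r,\gamma,q',w)$. The output of a run is the concatenation of the outputs of its transitions. The \emph{transduction} of the VPT is the set $R\subseteq\Sigma^*\times\Delta^*$ of all pairs formed by the input and the output of an accepting run, and $R(u)$ is the set of outputs of $u$.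

A $\mathrm{VPT}_{\mathrm{la}}$ is a VPT together with a VPA $A$ over $\Sigma$, the \emph{look-ahead automaton}, in which every call transition carries a state $p$ of $A$ as a \emph{guard}; we write it $(q,c,p,q',\gamma,w)$. Suppose that such a transition is used at some call of the input, and let $v$ be the longest well-nested prefix of the suffix of the input that starts at this call. The guard \emph{holds} if $v\in L(A,p)$. Return transitions have no guard. Runs are defined as before, with all guards required to hold. Throughout, a run is a start state with a sequence of transitions, so transitions that differ only in their output or guard yield different runs.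

A $\mathrm{VPT}_{\mathrm{la}}$ is \emph{deterministic} if it has one initial state, if $L(A,p_1)\cap L(A,p_2)=\emptyset$ for any two distinct call transitions $(q,c,p_1,q_1,\gamma_1,w_1)$ and $(q,c,p_2,q_2,\gamma_2,w_2)$ with the same source and call symbol, and if any two return transitions with the same source, return symbol and popped symbol have the same target and output. We use two known results.
\begin{enumerate}
\item[(K1)] Every transduction defined by a $\mathrm{VPT}_{\mathrm{la}}$ is defined by a VPT.
\item[(K2)] Deterministic $\mathrm{VPT}_{\mathrm{la}}$ define exactly the transductions of functional VPTs.
\end{enumerate}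
In Theorem~\ref{thm:main}, (K2) serves only for condition (5) and (K1) only for the last sentence.

\section{Selecting runs}\label{sec:select}

To lower the ambiguity of a VPT we discard runs. For this we treat runs, and tuples of runs, as well-nested words over new alphabets, so that the closure properties of VPLs apply to sets of runs.

\subsection{Runs as nested words}\label{sub:runs}
Let $T$ be a VPT with transduction $R$. We may assume that $T$ has a single initial state $q_0$. Otherwise add a fresh state $q_0$ as the only initial state, add a transition $(q_0,c,q',\gamma,w)$ for every call transition $(q,c,q',\gamma,w)$ with $q$ formerly initial, and make $q_0$ final if and only if some formerly initial state is final. A nonempty well-nested word begins with a call, and the only possible output on $\varepsilon$ is $\varepsilon$, so $R$ is unchanged. We call such a $T$ \emph{normalized}. An accepting run of a normalized VPT is determined by its sequence of transitions, even on the empty input.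

For $n\ge1$ let $\Theta_n$ be the set of $n$-tuples of transitions of $T$ that all read the same symbol of $\Sigma$; a tuple is a call or a return according to that symbol. Thus $\Theta_1$ is the set of transitions, and the input letter and the output word of a transition extend to morphisms $\mathrm{in}\colon\Theta_1^*\to\Sigma^*$ and $\mathrm{out}\colon\Theta_1^*\to\Delta^*$. A word over $\Theta_n$ is the same thing as an $n$-tuple $(\rho_1,\dots,\rho_n)$ of words over $\Theta_1$ with the same image under $\mathrm{in}$. Selecting some of the coordinates is a renaming, which we call a \emph{projection}. Let
\[
\mathrm{Acc}_n=\{(\rho_1,\dots,\rho_n)\in\mathrm{WN}(\Theta_n): \text{each }\rho_i\text{ is an accepting run of }T\}.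
\]
This is a VPL. The VPA whose states and stack symbols are $n$-tuples of those of $T$, with initial state $(q_0,\dots,q_0)$ and with the tuples of final states as final states, accepts it if on the letter $(\tau_1,\dots,\tau_n)$ it performs $\tau_i$ in coordinate $i$ for all $i$. This is where visibility is used: runs on the same input push and pop at the same positions, so one stack of tuples simulates all their stacks.

Any VPL of runs can be turned back into a transducer.

\begin{lemma}\label{lem:restrict}
Let $N\subseteq\mathrm{Acc}_1$ be a VPL. There is a VPT $T_N$ with transduction $\{(\mathrm{in}(\rho),\mathrm{out}(\rho)):\rho\in N\}$ whose number of accepting runs on any input $u$ is at most the number of $\rho\in N$ with $\mathrm{in}(\rho)=u$.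
\end{lemma}

\begin{proof}
By (V2) let $\mathcal B$ be a deterministic VPA for $N$. Let $T_N$ have the states, initial state, final states and stack symbols of $\mathcal B$, and \emph{relabel} each transition of $\mathcal B$: if it reads $\tau\in\Theta_1$, let it read $\mathrm{in}(\tau)$ and output $\mathrm{out}(\tau)$. For $\rho\in N$, relabeling the unique accepting run of $\mathcal B$ on $\rho$ gives an accepting run $f(\rho)$ of $T_N$ with input $\mathrm{in}(\rho)$ and output $\mathrm{out}(\rho)$. The map $f$ is onto: given an accepting run of $T_N$, choose for each of its transitions a transition of $\mathcal B$ from which it arises. These form an accepting run of $\mathcal B$ on some word $\rho$, so $\rho\in N$ and the given run is $f(\rho)$. Both claims follow.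
\end{proof}

Fix a total order on $\Theta_1$. Runs on the same input have the same length, and we order them lexicographically: $\rho'<\rho$ if $\rho'\neq\rho$ and, at the first position where they differ, the letter of $\rho'$ is the smaller one. This is a total order on the finite set of accepting runs on a given input. A finite automaton with the three states ``equal so far'', ``smaller'' and ``larger'' compares two coordinates, so by (V4)
\[
\Lambda=\{(\rho',\rho)\in\mathrm{WN}(\Theta_2):\rho'<\rho\}
\]
is a VPL.

\subsection{One run per output is too much to ask}

\begin{example}\label{ex:modes}
Let $\Sigma_c=\{c,d\}$, $\Sigma_r=\{r\}$, $\Delta=\{a\}$, and let $|u|_x$ be the number of occurrences of $x$ in $u$. The VPT $T_0$ has states $C,D$, both initial and final, states $C',D'$, stack symbols $0,1$, the transitions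
\[
(C,c,C',0,a),\quad (C,c,C',1,\varepsilon),\quad (C,d,C',0,\varepsilon),\quad (C',r,0,C,\varepsilon),\quad (C',r,1,C,a),
\]
and the five transitions obtained from these by replacing $C,C'$ with $D,D'$ and exchanging $c$ and $d$. A run in \emph{mode} $C$ writes one $a$ for each $c$, either at the call or at the matching return, and a run in mode $D$ does the same for each $d$. Hence $T_0$ defines
\[
R_0=\{(u,a^{|u|_c}):u\in\{cr,dr\}^*\}\cup\{(u,a^{|u|_d}):u\in\{cr,dr\}^*\}.
\]
It is $2$-valued and has $2^{|u|_c}+2^{|u|_d}$ accepting runs on $u\in\{cr,dr\}^*$.
\end{example}

The relation $R_0$ has a $2$-ambiguous VPT: delete the two call transitions of $T_0$ that push $1$. On inputs with $|u|_c=|u|_d$ this VPT still has two runs for one output, and such waste cannot be avoided.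

\begin{proposition}\label{prop:pointwise}
No $\mathrm{VPT}_{\mathrm{la}}$ that defines $R_0$ has exactly $|R_0(u)|$ accepting runs on each input $u$. The same holds for VPTs. Moreover $U=\{u\in\{cr,dr\}^*:|u|_c\neq|u|_d\}$ is not a VPL.
\end{proposition}

\begin{proof}
Let $h\colon\{c,d\}^*\to\{cr,dr\}^*$ be the morphism with $h(c)=cr$ and $h(d)=dr$. The language $h^{-1}(U)=\{z:|z|_c\ne|z|_d\}$ is not regular, because its complement meets $c^*d^*$ in $\{c^nd^n:n\ge0\}$. We show that each of the excluded objects would make it regular. For a VPA $A$ over $\Sigma$ and $x\in\{c,d\}$, write $p\stackrel{x}{\to}p''$ if $A$ has transitions $(p,x,p',\gamma)$ and $(p',r,\gamma,p'')$ for some $p',\gamma$. Runs of $A$ on $h(z)$ are concatenations of such steps, so if $A$ accepted $U$, then the finite automaton with the transitions $p\stackrel{x}{\to}p''$ would accept $h^{-1}(U)$. This proves the last claim.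

Now let $S$ be a $\mathrm{VPT}_{\mathrm{la}}$ with look-ahead automaton $A$, and let $z=z_1\cdots z_n$ be a nonempty word over $\{c,d\}$. The suffix of $h(z)$ that starts at the $i$-th call is $h(z_i\cdots z_n)$. It is well-nested, so a guard $p$ holds at that call if and only if $p$ lies in $P_i=\{p: h(z_i\cdots z_n)\in L(A,p)\}$. The set $P_{n+1}$ is the set of final states of $A$, and
\begin{equation}\label{eq:P}
P_i=\{p:\ p\stackrel{z_i}{\to}p''\text{ for some }p''\in P_{i+1}\}.
\end{equation}
Consider the nondeterministic finite automaton whose state before reading $z_i$ consists of a guess for $P_i$, two states of $S$, and one bit. It starts with any guess, two initial states of $S$, and the bit $0$. On reading $z_i$ it guesses $P_{i+1}$ and checks \eqref{eq:P}; for each of the two states it picks a call transition on $z_i$ with guard in $P_i$ followed by a return transition on $r$ that pops the symbol just pushed; and it sets the bit to $1$ if the two picks differ, leaving it unchanged otherwise. It accepts if the last guess is the set of final states of $A$, both states of $S$ are final, and the bit is $1$. On an accepting computation all guesses are correct, by \eqref{eq:P} and downward induction on $i$. Two runs on a nonempty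 input are distinct exactly if their transition sequences differ. So the automaton accepts exactly the nonempty $z$ such that $S$ has at least two accepting runs on $h(z)$. If $S$ had exactly $|R_0(u)|$ accepting runs on each $u$, this regular language would be $h^{-1}(U)$. For a VPT, omit the guards.
\end{proof}

\subsection{Certificates}
What makes $T_0$ tractable is that two runs in the same mode have the same output for a visible reason, and that any three runs contain two in the same mode. The next definition isolates these two properties.

\begin{definition}\label{def:cert}
Let $T$ be a normalized VPT. A \emph{$k$-certificate} for $T$ is a VPL $E\subseteq\mathrm{Acc}_2$ such that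
\begin{enumerate}
\item[(E1)] $\mathrm{out}(\rho')=\mathrm{out}(\rho)$ for all $(\rho',\rho)\in E$;
\item[(E2)] for every $(\rho_0,\dots,\rho_k)\in\mathrm{Acc}_{k+1}$ there are $i<j$ with $(\rho_i,\rho_j)\in E$.
\end{enumerate}
\end{definition}

For the normalized form of $T_0$, the pairs of accepting runs whose first transitions have the same target ($C'$ or $D'$), together with the pair of empty runs, form a $2$-certificate. For a functional $T$, the set $\mathrm{Acc}_2$ is a $1$-certificate. For a $k$-valued $T$, the set $E^{=}$ of all pairs in $\mathrm{Acc}_2$ with equal output satisfies (E1) and (E2), and the only obstacle is that it need not be a VPL.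

\begin{proposition}\label{prop:select}
If a normalized VPT $T$ with transduction $R$ has a $k$-certificate, then $R$ is defined by a $k$-ambiguous VPT, and $R$ is a union of $k$ transductions of unambiguous VPTs.
\end{proposition}

\begin{proof}
Let $E$ be a $k$-certificate. We discard a run if a smaller run is certified to have the same output, and keep
\[
M=\mathrm{Acc}_1\setminus\{\rho:\ (\rho',\rho)\in E\text{ for some }\rho'<\rho\}.
\]
The discarded set is the projection of $E\cap\Lambda$ to the second coordinate, so $M$ is a VPL by (V1).

\emph{Each input has at most $k$ runs in $M$.} Otherwise there are runs $\rho_0<\dots<\rho_k$ in $M$ on one input. By (E2), applied to the tuple in this order, $(\rho_i,\rho_j)\in E$ for some $i<j$. Since $\rho_i<\rho_j$, this contradicts $\rho_j\in M$.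

\emph{Each pair of $R$ is realized by a run in $M$.} Let $(u,w)\in R$ and let $\rho$ be the least accepting run on $u$ with output $w$. If $\rho\notin M$, there is $\rho'<\rho$ with $(\rho',\rho)\in E$. Then $\rho'$ is an accepting run on $u$, and its output is $w$ by (E1), which contradicts the choice of $\rho$.

By Lemma~\ref{lem:restrict}, $T_M$ defines $R$ and is $k$-ambiguous.

For the second claim we sort the runs of $M$ by rank. For $i\ge1$, the set of $(\rho_1,\dots,\rho_i)\in\mathrm{WN}(\Theta_i)$ with all $\rho_j\in M$ and $\rho_1<\dots<\rho_i$ is an intersection of inverse images of $M$ and $\Lambda$ under projections, hence a VPL by (V3) and (V1). Its projection $S_i$ to the last coordinate is the VPL of those $\rho\in M$ that have at least $i-1$ smaller runs in $M$ on the same input. We have $M=S_1\supseteq S_2\supseteq\dots\supseteq S_{k+1}=\emptyset$. The VPL $M_i=S_i\setminus S_{i+1}$ consists of the runs in $M$ with exactly $i-1$ smaller runs in $M$ on the same input, so it contains at most one run per input, and $M=M_1\uplus\dots\uplus M_k$. By Lemma~\ref{lem:restrict} each $T_{M_i}$ is unambiguous, and $R$ is the union of the transductions of $T_{M_1},\dots,T_{M_k}$.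
\end{proof}

The proof needs neither symmetry nor transitivity of $E$, and the smaller run $\rho'$ that eliminates $\rho$ need not itself lie in $M$. For $T_0$ with the certificate above, $M$ consists, on a nonempty input, of the least run of each mode. If $E^{=}$ were a VPL for $T_0$, then $M$ would contain exactly one run per output and $T_M$ would contradict Proposition~\ref{prop:pointwise}. So $E^{=}$ is not a VPL in general, and certificates have to be found in another way.

\section{Covering a visibly pushdown language by closed conditions}\label{sec:cover}

In $T_0$ the modes were given. For a general $k$-valued transducer we know only that every $(k+1)$-tuple of accepting runs satisfies one of the equalities $\mathrm{out}(\rho_i)=\mathrm{out}(\rho_j)$, and we have to tell equalities with a structural cause from accidental ones. Algebra makes the distinction. In $T_0$, encode the output $a^\ell$ by the number $2^\ell$. Three runs on $u$ in modes $C,C,D$ give the point $(2^{|u|_c},2^{|u|_c},2^{|u|_d})\in\mathbb Q^3$. A polynomial that vanishes at all these points vanishes on the whole plane $x_0=x_1$ (see Example~\ref{ex:swap} for the argument), whereas the accidental equalities $|u|_c=|u|_d$ are confined to the line $x_0=x_1=x_2$.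 Passing to the smallest algebraic set that contains the points retains the equality $x_0=x_1$ and forgets the others. In general this set has finitely many irreducible pieces, and they will play the role of the modes.

\subsection{The Zariski topology on a matrix monoid}
Let $K$ be any field and $X=\mathrm{Mat}_d(K)^n$, identified with $K^{d^2n}$. A subset of $X$ is \emph{closed} if it is the set of common zeros in $X$ of a set of polynomials over $K$ in the $d^2n$ coordinates. Finite unions and arbitrary intersections of closed sets are closed, and $\overline Y$ denotes the smallest closed set containing $Y$. A map $g\colon X\to X$ with polynomial coordinates is continuous, since the preimage of the zero set of $f$ is the zero set of $f\circ g$. In particular $x\mapsto ax$ and $x\mapsto xa$ are continuous for each fixed $a\in X$. The space $X$ is \emph{Noetherian}, which means that every nonempty family of closed sets has a minimal member: a closed set is determined by the ideal of polynomials that vanish on it, so a strictly descending chain of closed sets gives a strictly ascending chain of ideals, which is finite by Hilbert's basis theorem.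

A subset $Y\subseteq X$ is \emph{irreducible} if $Y\neq\emptyset$ and $Y\subseteq Z\cup Z'$ with $Z,Z'$ closed implies $Y\subseteq Z$ or $Y\subseteq Z'$. By induction, an irreducible set contained in a finite union of closed sets is contained in one of them. Singletons are irreducible. If $Y$ is irreducible and $g$ is continuous, then $g(Y)$ is irreducible, because $g(Y)\subseteq Z\cup Z'$ means $Y\subseteq g^{-1}(Z)\cup g^{-1}(Z')$.

\begin{lemma}\label{lem:top}
\begin{enumerate}
\item[(a)] Every closed set $V\subseteq X$ is a union of finitely many closed irreducible sets, its \emph{components}, and every irreducible subset of $V$ lies in one of them.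
\item[(b)] If $Y,Y'\subseteq X$ are irreducible, then so is $YY'=\{yy':y\in Y,\ y'\in Y'\}$.
\item[(c)] $\overline{Y}\cdot\overline{Y'}\subseteq\overline{YY'}$ for all $Y,Y'\subseteq X$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) This is standard for Noetherian spaces \cite[Prop.~I.1.5]{Hartshorne}. If some closed set were not such a union, take a minimal one, $V$. It is nonempty (the empty set is the empty union) and not irreducible, so $V=(V\cap Z)\cup(V\cap Z')$ with both parts closed and strictly smaller. Both parts are finite unions of closed irreducible sets, hence so is $V$, a contradiction. We fix for each $V$ such a decomposition in which no member contains another. The second claim is the remark on finite unions above.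

(b) Multiplication is continuous in each variable, and we use one variable at a time. Let $YY'\subseteq Z_1\cup Z_2$ with $Z_1,Z_2$ closed. The set $U_i=\bigcap_{y'\in Y'}\{x\in X:xy'\in Z_i\}$ is closed, and $y\in U_i$ if and only if $yY'\subseteq Z_i$. For $y\in Y$ the set $yY'$ is irreducible and contained in $Z_1\cup Z_2$, so $y\in U_1\cup U_2$. Thus $Y\subseteq U_1\cup U_2$, hence $Y\subseteq U_i$ for some $i$, that is, $YY'\subseteq Z_i$.

(c) For $y'\in Y'$ the closed set $\{x:xy'\in\overline{YY'}\}$ contains $Y$, hence $\overline Y$. So $\overline{Y}\,Y'\subseteq\overline{YY'}$. For $x\in\overline Y$ the closed set $\{x':xx'\in\overline{YY'}\}$ therefore contains $Y'$, hence $\overline{Y'}$.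
\end{proof}

\subsection{An example}
In the situation of Theorem~\ref{thm:cover}, the closure of $\Phi(L)$ lies in $Z_1\cup\dots\cup Z_m$, so each of its components lies in a single $Z_j$. It would thus suffice to compute, with a VPA, a component that contains $\Phi(u)$.

\begin{example}\label{ex:swap}
Let $\Gamma_c=\{s,t\}$, $\Gamma_r=\{r\}$, let $L=\mathrm{WN}(\Gamma)$, which is accepted by a VPA with one state, let $X=\mathrm{Mat}_2(\mathbb Q)$, and let
\[
\Phi(s)=\begin{pmatrix}0&1\\1&0\end{pmatrix},\qquad \Phi(t)=\begin{pmatrix}2&0\\0&1\end{pmatrix},\qquad \Phi(r)=\begin{pmatrix}1&0\\0&1\end{pmatrix}.
\]
Let $D_0$ and $D_1$ be the planes of diagonal and of antidiagonal matrices. Then $D_iD_j\subseteq D_{i+j}$ with indices modulo $2$, so $\Phi(L)\subseteq D_0\cup D_1$. A polynomial $f=\sum_if_i(x)y^i$ over $\mathbb Q$ that vanishes on $Y\times Y$ for an infinite set $Y\subseteq\mathbb Q$ is zero: for $a\in Y$ the polynomial $f(a,y)$ has infinitely many roots, so $f_i(a)=0$ for all $i$, and then each $f_i$ has infinitely many roots. This has two consequences. First, a plane is irreducible: if nonzero polynomials $f,g$ vanish on two closed sets that cover it, then $fg$ vanishes on $\mathbb Q\times\mathbb Q$ although $fg\ne0$. Second,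 the matrices $\Phi\bigl((tr)^i\,sr\,(tr)^j\,sr\bigr)=\mathrm{diag}(2^i,2^j)$ are dense in $D_0$, and their products with $\Phi(sr)$ are dense in $D_1$. Hence $\overline{\Phi(L)}=D_0\cup D_1$, with components $D_0$ and $D_1$.

A VPA with states $D_0,D_1$ computes a component containing $\Phi(u)$ along the decomposition \eqref{eq:decomp}. It starts in $D_0\ni\Phi(\varepsilon)$. At a call $x$ in state $D_i$ it pushes $(D_i,x)$ and restarts in $D_0$. At the matching return, in state $D_j$, it moves to the component that contains $D_i\,\Phi(x)\,D_j\,\Phi(r)$, which is $D_{i+j}$ for $x=t$ and $D_{i+j+1}$ for $x=s$. The components have revealed the parity of $|u|_s$, which the one-state automaton for $L$ did not record. For any closed cover of $\Phi(L)$, each of $D_0$, $D_1$ lies in one of the covering sets, and the words with $|u|_s$ even, respectively odd, are assigned to it.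
\end{example}

Why restart at calls? One could try to attach a closed set to each configuration of the automaton and follow its components letter by letter, but there are infinitely many stack contents and hence possibly infinitely many components. Well-nested factors lead from state to state without regard to the stack below, so they give finitely many closed sets, one for each pair of states. The price is that at a return two matrices that are known only through their components get multiplied. Parts (b) and (c) of Lemma~\ref{lem:top} are what is needed to place all such products in one component.

\subsection{Proof of Theorem~\ref{thm:cover}}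
Let the VPA $\mathcal A$, with states $Q$, initial states $I$ and final states $F$, accept $L$. For $p,q\in Q$ let $W_{p,q}$ be the set of well-nested words with a run of $\mathcal A$ from $p$ to $q$, let $V_{p,q}=\overline{\Phi(W_{p,q})}$, and let $\mathrm{Comp}(p,q)$ be the finite set of components of $V_{p,q}$. We make two kinds of choices.

For each $p\in Q$ we have $\varepsilon\in W_{p,p}$, and we fix $C_p\in\mathrm{Comp}(p,p)$ with $\Phi(\varepsilon)\in C_p$.

Let $p\in Q$, let $\alpha=(q,x,p',\gamma)$ be a call transition and $\beta=(q',y,\gamma,q'')$ a return transition of $\mathcal A$ with the same stack symbol, and let $C\in\mathrm{Comp}(p,q)$ and $C'\in\mathrm{Comp}(p',q')$. The set $C\,\Phi(x)\,C'\,\Phi(y)$ is a product of four irreducible sets, two of them singletons, so it is irreducible by Lemma~\ref{lem:top}(b). Concatenating runs gives $W_{p,q}\,x\,W_{p',q'}\,y\subseteq W_{p,q''}$. Three applications of Lemma~\ref{lem:top}(c), and the fact that $\Phi$ is a morphism, give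
\[
C\,\Phi(x)\,C'\,\Phi(y)\subseteq \overline{\Phi(W_{p,q})}\;\Phi(x)\;\overline{\Phi(W_{p',q'})}\;\Phi(y)\subseteq\overline{\Phi(W_{p,q}\,x\,W_{p',q'}\,y)}\subseteq V_{p,q''}.
\]
By Lemma~\ref{lem:top}(a) we can fix a component $\kappa=\kappa(p,C,\alpha,C',\beta)\in\mathrm{Comp}(p,q'')$ with
\begin{equation}\label{eq:kappa}
C\,\Phi(x)\,C'\,\Phi(y)\subseteq\kappa .
\end{equation}

Define a VPA $\widehat{\mathcal A}$, leaving initial and final states open for the moment. Its states are the triples $(p,q,C)$ with $C\in\mathrm{Comp}(p,q)$. The intended meaning is that $\mathcal A$ has gone from $p$ to $q$ on the well-nested word read since the last unmatched call (or since the start), and that $C$ contains the image of this word. Its stack symbols are the triples $(p,C,\alpha)$ with $\alpha=(q,x,p',\gamma)$ a call transition of $\mathcal A$ and $C\in\mathrm{Comp}(p,q)$. Both sets are finite because $X$ is Noetherian. The transitions are as follows.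
\begin{itemize}
\item For each state $(p,q,C)$ and call transition $\alpha=(q,x,p',\gamma)$ of $\mathcal A$: read $x$, push $(p,C,\alpha)$, and go from $(p,q,C)$ to $(p',p',C_{p'})$.
\item For each state $(p',q',C')$, stack symbol $(p,C,\alpha)$ with $\alpha=(q,x,p',\gamma)$, and return transition $\beta=(q',y,\gamma,q'')$ of $\mathcal A$: read $y$, pop $(p,C,\alpha)$, and go from $(p',q',C')$ to $(p,q'',\kappa(p,C,\alpha,C',\beta))$.
\end{itemize}

\begin{lemma}\label{lem:track}
Let $p\in Q$ and $u\in\mathrm{WN}(\Gamma)$.
\begin{enumerate}
\item[(a)] Every run of $\widehat{\mathcal A}$ on $u$ from $(p,p,C_p)$ ends in a state $(p,q,C)$ with $u\in W_{p,q}$ and $\Phi(u)\in C$.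
\item[(b)] If $u\in W_{p,q}$, then some run of $\widehat{\mathcal A}$ on $u$ from $(p,p,C_p)$ ends in $(p,q,C)$ for some $C$.
\end{enumerate}
\end{lemma}

\begin{proof}
We use induction on $|u|$, for all $p$ at once. For $u=\varepsilon$ the only run stays in $(p,p,C_p)$, we have $\Phi(\varepsilon)\in C_p$, and $\varepsilon\in W_{p,q}$ only for $q=p$. Let $u=vxu'y$ as in \eqref{eq:decomp}.

(a) By induction the run is, after $v$, in a state $(p,q,C)$ with $v\in W_{p,q}$ and $\Phi(v)\in C$. On $x$ it pushes $(p,C,\alpha)$ for some $\alpha=(q,x,p',\gamma)$ and enters $(p',p',C_{p'})$. By induction it is, after $u'$, in a state $(p',q',C')$ with $u'\in W_{p',q'}$ and $\Phi(u')\in C'$. On $y$ it pops $(p,C,\alpha)$ and enters $(p,q'',\kappa)$ for some $\beta=(q',y,\gamma,q'')$, where $\kappa=\kappa(p,C,\alpha,C',\beta)$. Then $u\in W_{p,q''}$, and $\Phi(u)=\Phi(v)\Phi(x)\Phi(u')\Phi(y)\in\kappa$ by \eqref{eq:kappa}.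

(b) Let $u\in W_{p,q''}$. A run of $\mathcal A$ on $u$ from $p$ to $q''$ provides transitions $\alpha=(q,x,p',\gamma)$ and $\beta=(q',y,\gamma,q'')$ with $v\in W_{p,q}$ and $u'\in W_{p',q'}$. By induction $\widehat{\mathcal A}$ has a run on $v$ from $(p,p,C_p)$ to some $(p,q,C)$ and a run on $u'$ from $(p',p',C_{p'})$ to some $(p',q',C')$. Join them by the call transition that pushes $(p,C,\alpha)$, and append the return transition for $\beta$ that pops it. The resulting run on $u$ ends in $(p,q'',\kappa(p,C,\alpha,C',\beta))$.
\end{proof}

It remains to assign components to the sets $Z_j$. Let $p\in I$ and $q\in F$. Then $W_{p,q}\subseteq L$, so $\Phi(W_{p,q})\subseteq Z_1\cup\dots\cup Z_m$. The right side is closed, so it contains $V_{p,q}$. Each $C\in\mathrm{Comp}(p,q)$ is irreducible and therefore lies in one $Z_j$; fix such an index $j=\iota(p,q,C)$. Let $L_j$ be the language of $\widehat{\mathcal A}$ with initial states $(p,p,C_p)$ for $p\in I$ and final states $(p,q,C)$ with $p\in I$, $q\in F$ and $\iota(p,q,C)=j$. If $u\in L_j$, then by Lemma~\ref{lem:track}(a) an accepting run ends in such a state with $u\in W_{p,q}\subseteq L$ and $\Phi(u)\in C\subseteq Z_j$. If $u\in L$, then $u\in W_{p,q}$ for some $p\in I$ and $q\in F$, and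 by Lemma~\ref{lem:track}(b) we get $u\in L_{\iota(p,q,C)}$ for some $C$. This proves Theorem~\ref{thm:cover}. \hfill$\square$

\begin{remark}\label{rem:closed}
That the sets $Z_j$ are closed is used only in the last paragraph, and it cannot be dropped. Take the alphabet $\Sigma$ of Example~\ref{ex:modes}, $L=\{cr,dr\}^*$, $X=\mathbb Q^2$ (so $d=1$, $n=2$), and $\Phi(u)=(2^{|u|_c},2^{|u|_d})$. Let $Z_1$ be the line $x_1=x_2$ and let $Z_2$ be its complement. Since $Z_1$ and $Z_2$ are disjoint, a cover as in the theorem has $L_2=U$, which is not a VPL by Proposition~\ref{prop:pointwise}. The example also shows that $L\cap\Phi^{-1}(Z)$ need not be a VPL for closed $Z$: for $Z=Z_1$ it is $L\setminus U$. The languages $L_j$ of the theorem are in general smaller than $L\cap\Phi^{-1}(Z_j)$.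
\end{remark}

\section{Proof of the main theorem}\label{sec:main}

To apply Theorem~\ref{thm:cover} we need equality of output words to be a closed condition. For this we read words as numbers in a base $B$ and let matrices perform the concatenation.

\begin{lemma}\label{lem:embed}
There is an injective monoid morphism $\varphi\colon\Delta^*\to\mathrm{Mat}_2(\mathbb Q)$.
\end{lemma}

\begin{proof}
Enlarging $\Delta$ if it is empty, write $\Delta=\{a_1,\dots,a_{B-1}\}$ with $B\ge2$, and let $\varphi(a_i)=\begin{pmatrix}B&i\\0&1\end{pmatrix}$. From
\[
\begin{pmatrix}B^{\ell}&b\\0&1\end{pmatrix}\begin{pmatrix}B&i\\0&1\end{pmatrix}=\begin{pmatrix}B^{\ell+1}&b+iB^{\ell}\\0&1\end{pmatrix}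
\quad\text{we get}\quad
\varphi(a_{i_1}\cdots a_{i_\ell})=\begin{pmatrix}B^\ell&\sum_{j=1}^{\ell}i_jB^{j-1}\\0&1\end{pmatrix}
\]
by induction on $\ell$. The entry $B^\ell$ determines $\ell$, and the digits $i_j\in\{1,\dots,B-1\}$ are determined by the uniqueness of base-$B$ expansions.
\end{proof}

\begin{proposition}\label{prop:cert}
Let $T$ be a normalized $k$-valued VPT. There are VPLs $L_{ij}$, for $0\le i<j\le k$, with
\begin{equation}\label{eq:Lij}
\mathrm{Acc}_{k+1}=\bigcup_{i<j}L_{ij},\qquad \mathrm{out}(\rho_i)=\mathrm{out}(\rho_j)\ \text{ for all }(\rho_0,\dots,\rho_k)\in L_{ij}.
\end{equation}
Any VPLs $L_{ij}$ with \eqref{eq:Lij} yield a $k$-certificate for $T$.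
\end{proposition}

\begin{proof}
Let $X=\mathrm{Mat}_2(\mathbb Q)^{k+1}$ and let $\Phi\colon\Theta_{k+1}^*\to X$ be the morphism
\[
\Phi(\rho_0,\dots,\rho_k)=\bigl(\varphi(\mathrm{out}(\rho_0)),\dots,\varphi(\mathrm{out}(\rho_k))\bigr).
\]
For $i<j$ the set $Z_{ij}=\{(x_0,\dots,x_k)\in X:x_i=x_j\}$ is defined by four linear equations, so it is closed. Since $T$ is $k$-valued, among the outputs of $k+1$ accepting runs on one input two coincide. Hence $\Phi(\mathrm{Acc}_{k+1})\subseteq\bigcup_{i<j}Z_{ij}$; this is the only use of $k$-valuedness. Theorem~\ref{thm:cover} gives VPLs $L_{ij}$ with union $\mathrm{Acc}_{k+1}$ and $\Phi(L_{ij})\subseteq Z_{ij}$, and since $\varphi$ is injective the latter means that $\mathrm{out}(\rho_i)=\mathrm{out}(\rho_j)$ on $L_{ij}$.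

Given VPLs with \eqref{eq:Lij}, let $E$ be the union over all $i<j$ of the images of $L_{ij}$ under the projection $(\rho_0,\dots,\rho_k)\mapsto(\rho_i,\rho_j)$. It is a VPL by (V1) and is contained in $\mathrm{Acc}_2$. The second half of \eqref{eq:Lij} gives (E1), and the first half gives (E2).
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
(1)$\Rightarrow$(2) and (1)$\Rightarrow$(4). Let $T$ be a normalized VPT that defines $R$. It is $k$-valued, so it has a $k$-certificate by Proposition~\ref{prop:cert}, and Proposition~\ref{prop:select} applies.

(2)$\Rightarrow$(3). Let $A$ be the VPA with one state $p$, initial and final, one stack symbol, and all possible transitions, so that $L(A,p)=\mathrm{WN}(\Sigma)$. Guard every call transition of the given VPT with $p$. All guards hold, so the accepting runs and their outputs are unchanged up to this labeling.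

(3)$\Rightarrow$(1). At most $k$ accepting runs produce at most $k$ outputs.

(4)$\Rightarrow$(5). An unambiguous VPT is functional, so by (K2) its transduction is defined by a deterministic $\mathrm{VPT}_{\mathrm{la}}$.

(5)$\Rightarrow$(1). By (K2) the transduction of a deterministic $\mathrm{VPT}_{\mathrm{la}}$ is functional, and a union of $k$ functional relations is $k$-valued.

For the last sentence of the theorem, the transduction of a $k$-valued VPT satisfies (2), and that of a $k$-ambiguous VPT satisfies (3). The transduction of a $k$-ambiguous $\mathrm{VPT}_{\mathrm{la}}$ is $k$-valued and is defined by a VPT by (K1), and that VPT is $k$-valued.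
\end{proof}

The implication (1)$\Rightarrow$(3) answers the question of the introduction in the affirmative for every $k\ge1$.

\section{Other output monoids and effectiveness}\label{sec:ext}

Let $H$ be a monoid. A VPT or $\mathrm{VPT}_{\mathrm{la}}$ \emph{with outputs in $H$} is defined as before, except that each transition carries an element of $H$ and the output of a run is the product of these elements in the order of the run.

\begin{proposition}\label{prop:monoid}
Let $H$ be a monoid that embeds in $\mathrm{Mat}_d(K)$ for some field $K$ and some $d\ge1$, let $k\ge1$, and let $R\subseteq\Sigma^*\times H$ be defined by a VPT with outputs in $H$. Then conditions (1)--(4) of Theorem~\ref{thm:main}, read for transducers with outputs in $H$, are equivalent.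
\end{proposition}

\begin{proof}
The normalization, Lemma~\ref{lem:restrict} and Proposition~\ref{prop:select} use only that the output of a run is the image of its transition sequence under a morphism $\mathrm{out}\colon\Theta_1^*\to H$. The proof of Proposition~\ref{prop:cert} uses in addition only an injective morphism $\varphi$ into a matrix monoid; take the given embedding and $X=\mathrm{Mat}_d(K)^{k+1}$. This gives (1)$\Rightarrow$(2) and (1)$\Rightarrow$(4). The proofs of (2)$\Rightarrow$(3) and (3)$\Rightarrow$(1) do not mention the output monoid, and (4)$\Rightarrow$(1) holds because $k$ unambiguous transducers produce at most $k$ outputs in total on each input.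
\end{proof}

The proposition applies to $\mathbb Z^d$, through $(n_1,\dots,n_d)\mapsto\mathrm{diag}(2^{n_1},\dots,2^{n_d})\in\mathrm{Mat}_d(\mathbb Q)$, and to free groups of finite rank, which embed in $\mathrm{SL}_2(\mathbb Z)$. For a free group of arbitrary rank, the finitely many outputs on the transitions of a given VPT involve only finitely many generators, so the implications from (1) reduce to finite rank.

The proof of Theorem~\ref{thm:cover} does not say how to compute the closures $V_{p,q}$. For word outputs this is not needed: the languages $L_{ij}$ exist, and a correct guess can be recognized.

\begin{proposition}\label{prop:effective}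
Given $k$ and a $k$-valued VPT with outputs in $\Delta^*$, one can compute an equivalent $k$-ambiguous VPT, and $k$ unambiguous VPTs whose transductions have the given transduction as their union.
\end{proposition}

\begin{proof}
Normalize the given VPT and enumerate all families of VPAs over $\Theta_{k+1}$ indexed by the pairs $i<j$, with languages $L_{ij}$. For each family test \eqref{eq:Lij}. The first condition is an equivalence of VPLs, which is decidable. The second says that the morphisms $(\rho_0,\dots,\rho_k)\mapsto\mathrm{out}(\rho_i)$ and $(\rho_0,\dots,\rho_k)\mapsto\mathrm{out}(\rho_j)$ from $\Theta_{k+1}^*$ to $\Delta^*$ agree on $L_{ij}$. A VPA is a pushdown automaton, so $L_{ij}$ is context-free, and equivalence of morphisms on a context-free language is decidable \cite{Plandowski}. By Proposition~\ref{prop:cert} the search succeeds, and the family found yields a $k$-certificate. The remaining steps, in Proposition~\ref{prop:select} and Lemma~\ref{lem:restrict}, apply the constructions behind (V1)--(V4), which are effective.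
\end{proof}

\begin{thebibliography}{9}

\bibitem{AM}
Alur and Madhusudan, \emph{Visibly pushdown languages}, STOC 2004.

\bibitem{Hartshorne}
Hartshorne, \emph{Algebraic Geometry}.

\bibitem{Plandowski}
Plandowski, \emph{Testing equivalence of morphisms on context-free languages}, ESA 1994.

\bibitem{lookahead}
\emph{Visibly Pushdown Transducers with Look-Ahead}, \texttt{https://hal.inria.fr/inria-00573965/document}.

\end{thebibliography}
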